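# Measures on which the Nevai condition fails almost everywhere

## 1. Orthonormal polynomials, Christoffel sums and the ratio $R_n$

Throughout, a measure is a positive measure on $\mathbb R$ with finite moments. Unless we say otherwise its support is compact.

**Definition 1 (orthonormal polynomials).** If $\operatorname{supp}\nu$ has at least $n+1$ points, then $1,x,\dots,x^n$ are linearly independent in $L^2(\nu)$: a polynomial of degree at most $n$ that vanishes $\nu$-a.e. vanishes at all points of the support, hence is $0$. Gram–Schmidt gives polynomials $p_j(x)=\gamma_jx^j+\dots$ with $\gamma_j>0$, $0\le j\le n$, and $\int p_ip_j\,d\nu=\delta_{ij}$. If the support is infinite, the sequence $p_0,p_1,\dots$ never stops.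

Example. For $d\mu=\frac{dx}{\pi\sqrt{1-x^2}}$ on $[-1,1]$ the substitution $x=\cos\varphi$ gives $p_0=1$ and $p_n(\cos\varphi)=\sqrt2\cos n\varphi$ for $n\ge1$.

**Definition 2 ($K_n$ and $R_n$).** For $\nu$ with at least $n+1$ support points,
$$K_n[\nu](x)=\sum_{j=0}^np_j^2(x),\qquad R_n[\nu](x)=\frac{p_n^2(x)}{K_n[\nu](x)}\in[0,1].$$

Since $p_0$ is a nonzero constant, $K_n\ge p_0^2>0$. If $\nu$ is multiplied by $c>0$, every $p_j$ is multiplied by $c^{-1/2}$ and $R_n$ does not change, so we may normalize measures to be probability measures; then $p_0=1$. Two identities will be used constantly: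
$$\int K_n\,d\nu=n+1,\qquad 1-R_n=\frac{K_{n-1}}{K_n}\quad(n\ge1). \tag{1}$$
The measure $\nu$ may be finitely supported, as long as it has at least $n+1$ atoms.

Example (two atoms). Let $\nu=(1-\theta)\delta_0+\theta\delta_\varepsilon$ with $0<\theta<1$, $\varepsilon>0$. The mean is $\theta\varepsilon$ and the variance is $\theta(1-\theta)\varepsilon^2$, so $p_1(x)=\frac{x-\theta\varepsilon}{\varepsilon\sqrt{\theta(1-\theta)}}$. Hence $p_1(\varepsilon)^2=\frac{1-\theta}\theta$ and $p_1(0)^2=\frac\theta{1-\theta}$. Adding $p_0^2=1$ gives $K_1(\varepsilon)=\frac1\theta$ and $K_1(0)=\frac1{1-\theta}$. Therefore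
$$R_1(\varepsilon)=1-\theta,\qquad R_1(0)=\theta, \tag{2}$$
whatever $\varepsilon$ is. The smaller atom has the larger ratio, and the distance $\varepsilon$ plays no role.

**Definition 3 (Nevai condition).** Let $\mu$ have infinite support. The Nevai condition holds at $x$ if
$$\lim_{n\to\infty}R_n[\mu](x)=\lim_{n\to\infty}\frac{p_n^2(x)}{\sum_{j=0}^np_j^2(x)}=0. \tag{3}$$

Example. Take the measure of the first example. At $x=\cos\varphi\in[-1,1]$ we have $K_n(x)=1+\sum_{j=1}^n2\cos^2j\varphi=1+n+\sum_{j=1}^n\cos2j\varphi$. If $\sin\varphi\neq0$ the last sum is at most $1/|\sin\varphi|$ in absolute value; if $\sin\varphi=0$ it equals $n$. So $K_n(x)\to\infty$ while $p_n^2\le2$, and (3) holds at every point of the support. Outside it fails: at $x=\cosh t$ with $t>0$ we have $p_n^2=2\cosh^2nt\sim\frac12e^{2nt}$ and $K_n\sim\frac12e^{2nt}/(1-e^{-2t})$, so $R_n(x)\to1-e^{-2t}>0$. The condition is therefore to be asked for on the support.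

**Definition 4 (parts of a measure, dimension zero).** We write $\mu=\mu_{ac}+\mu_{pp}+\mu_{sc}$ for the decomposition into the absolutely continuous part, the pure point part, and the singular continuous part, which has no atoms and lives on a Lebesgue null set. A set $E$ has Hausdorff dimension $0$ if for every $s>0$ it can be covered by countably many intervals with $\sum(\text{length})^s$ as small as we like.

Examples. The Cantor measure gives mass $2^{-n}$ to each of the $2^n$ intervals of length $3^{-n}$ of the $n$th stage of the middle-thirds construction. It has no atoms, and it is carried by sets of Lebesgue measure $(2/3)^n$, so it is purely singular continuous. As for dimension: any set that for every $N\ge 2$ can be covered by $N$ intervals of length $2^{-N}$ has dimension $0$, because $N2^{-sN}\to0$. The set $\{0\}\cup\{2^{-j}:j\ge1\}$ is of this kind: one interval each for $2^{-1},\dots,2^{-(N-1)}$, and $[0,2^{-N}]$ for the rest.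

**Definition 5 (the space $\mathcal P$).** $\mathcal P$ is the set of probability measures on $[0,1]$ with the weak topology: $\nu_k\to\nu$ means $\int f\,d\nu_k\to\int f\,d\nu$ for all continuous $f$. It is compact and metrizable, hence a Baire space: countable intersections of dense open sets are dense. Such an intersection is a dense $G_\delta$. For $n\ge0$ let $\mathcal P_n\subset\mathcal P$ be the set of measures with at least $n+1$ support points.

Example. As $\varepsilon\downarrow0$ the two-atom measures $(1-\theta)\delta_0+\theta\delta_\varepsilon$ converge weakly to $\delta_0$, which is not in $\mathcal P_1$. By (2), $R_1$ at the moving atom is $1-\theta$ all along. So near measures outside $\mathcal P_n$ the ratio $R_n$ has no limiting value, and by the choice of $\theta$ we can make it anything in $(0,1)$. The construction below rests on this.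

## 2. A conjecture on the Nevai condition, and four theorems

The paper "On Christoffel Functions And Related Quantities For Compactly Supported Measures" states the following as its Conjecture 1.7 and attributes it to Breuer, Last and Simon.

**Conjecture.** Let $\mu$ have compact support (and infinitely many points in it). Then the Nevai condition (3) holds for $\mu$-a.e. $x\in\operatorname{supp}\mu$.

In plain words: at a typical point of the measure, is the last term of $\sum_{j\le n}p_j^2(x)$ always negligible against the whole sum, once $n$ is large? The answer is no.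

**Theorem 1 (disproof).** There is a purely singular continuous probability measure $\mu$ on $[0,1]$, with support of Hausdorff dimension $0$, such that

* $\limsup_nR_n[\mu](x)\ge\frac12$ for every $x\in\operatorname{supp}\mu$;
* $\limsup_nR_n[\mu](x)=1$ for $\mu$-a.e. $x$.

The value $1$ is the largest conceivable, since $R_n\le1$.

**Theorem 2 (failure is generic).** In $\mathcal P$, the measures with infinite support satisfying $\limsup_nR_n[\mu](x)=1$ for $\mu$-a.e. $x$ contain a dense $G_\delta$.

**Theorem 3 (what is true).** Let $\mu$ be compactly supported with infinite support, and let $\Sigma=\{x:\mu'(x)>0\}$, where $\mu'$ is the density of the absolutely continuous part. The Nevai condition holds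

* (a) at every $x\in\mathbb R$ with $\displaystyle\int_{\Sigma\cap(x-1,x+1)}\frac{dt}{|t-x|}=\infty$; in particular wherever $\Sigma$ has positive upper Lebesgue density, hence for $\mu_{ac}$-a.e. $x$;
* (b) at every atom of $\mu$.

So the conjecture is true for the parts $\mu_{ac}$ and $\mu_{pp}$ of every $\mu$, and hence for every $\mu$ without singular continuous part. By Theorem 1 it fails in general for $\mu_{sc}$.

**Theorem 4 (bounds along $n$).** For every positive measure with finite moments and infinite support (compact or not) and every $\delta>0$, for $\mu$-a.e. $x$, as $M\to\infty$,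
$$\sum_{n=1}^MR_n(x)\le\log M+(1+\delta)\log\log M+O_x(1).$$
Also $\#\{1\le n\le M:R_n(x)\ge c\}=O_{x,c}(\log M)$ for each $c\in(0,1)$. So (3) always holds $\mu$-a.e. along a set of $n$ of density one.

We begin with the easiest piece.

**Proof of Theorem 3(b).** Put $K_n(t,x)=\sum_{j\le n}p_j(t)p_j(x)$. By orthonormality $\int K_n(t,x)^2\,d\mu(t)=K_n(x)$. Keeping only the contribution of the atom at $t=x$ gives $K_n(x)^2\mu(\{x\})\le K_n(x)$, that is, $K_n(x)\le1/\mu(\{x\})$. So $\sum_jp_j(x)^2<\infty$, hence $p_n(x)\to0$, while $K_n(x)\ge p_0^2>0$. Thus $R_n(x)\to0$. $\square$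

## 3. Averaging over $n$, and the obstruction from the harmonic series

If one believes the conjecture, the first thing to try is averaging. By (1), $\int p_n^2\,d\mu=1$ and $\int K_n\,d\mu=n+1$, so $R_n$ ought to be about $1/n$ on average. This idea proves Theorem 4.

**Proof of Theorem 4.**

**Step 1: an almost everywhere bound on $K_M$.** By (1),
$$\int\sum_{j\ge1}\frac{K_{2^j}}{2^jj^{1+\delta}}\,d\mu=\sum_{j\ge1}\frac{2^j+1}{2^jj^{1+\delta}}<\infty$$
when $\mu$ is a probability measure; in general the orthonormality relations give the same numbers, $\int K_n\,d\mu=n+1$. So for $\mu$-a.e. $x$ the series inside converges, and $K_{2^j}(x)=O_x(2^jj^{1+\delta})$. For $2^{j-1}<M\le2^j$ monotonicity gives $K_M(x)\le K_{2^j}(x)$ with $2^j<2M$ and $j\le1+\log_2M$, hence $K_M(x)=O_x(M(\log M)^{1+\delta})$.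

**Step 2: from $K_M$ to the ratios.** By (1), $\prod_{n=1}^M(1-R_n)=K_0/K_M$. Since $r\le\log\frac1{1-r}$ for $0\le r<1$,
$$\sum_{n=1}^MR_n\le\sum_{n=1}^M\log\frac1{1-R_n}=\log\frac{K_M}{K_0}\le\log M+(1+\delta)\log\log M+O_x(1). \tag{4}$$
Each $n$ with $R_n\ge c$ contributes at least $\log\frac1{1-c}$ to the middle sum, so there are at most $\log(K_M/K_0)/\log\frac1{1-c}=O_{x,c}(\log M)$ of them up to $M$.

**Step 3: density one.** For such an $x$ let $E=\{n\ge1:R_n(x)\ge1/\log(n+1)\}$. Every $n\in E$ with $n\le M$ has $R_n(x)\ge1/\log(M+1)$, so by (4) $\#(E\cap[1,M])\le\log(M+1)\sum_{n\le M}R_n(x)=O_x((\log M)^2)=o(M)$. Off $E$, a set of density one, $R_n(x)\to0$. $\square$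

To prove the conjecture by Borel–Cantelli along these lines we would need $\sum_n\mu\{R_n\ge c\}<\infty$. For a probability measure, Jensen's inequality and the middle of (4) give
$$\sum_{n\le M}\mu\{R_n\ge c\}\le\frac1c\int\log K_M\,d\mu\le\frac1c\log\int K_M\,d\mu=\frac{\log(M+1)}c,$$
and this bound is unbounded in $M$. The argument stops exactly here: it loses a harmonic series, and it leaves room for a sparse set of $n$, at most of order $\log M$ of them below $M$, where $R_n(x)$ is large. To disprove the conjecture we must put such an $n$ above every level, for almost every $x$.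

## 4. The top-degree ratio of a finitely supported measure

For a measure with exactly $N+1$ atoms the ratio $R_N$ of the last existing degree can be computed at each atom.

**Lemma 1 (top-degree formula).** Let $\nu=\sum_{i=0}^Nw_i\delta_{t_i}$ with distinct $t_i$ and $w_i>0$, and let $D_i=\prod_{l\ne i}|t_i-t_l|$. Then
$$K_N(t_i)=\frac1{w_i},\qquad R_N(t_i)=w_ip_N(t_i)^2=\frac{w_i^{-1}D_i^{-2}}{\sum_lw_l^{-1}D_l^{-2}},\qquad\sum_{i=0}^NR_N(t_i)=1. \tag{5}$$

**Proof.** The space $L^2(\nu)$ has dimension $N+1$, so $p_0,\dots,p_N$ is an orthonormal basis. The unit vector $w_i^{-1/2}\mathbf 1_{\{t_i\}}$ has coefficients $w_i^{1/2}p_l(t_i)$ in it, and Parseval gives $w_i\sum_{l\le N}p_l(t_i)^2=1$. This is the first formula, and $R_N(t_i)=w_ip_N(t_i)^2$ follows.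

To find $p_N(t_i)$, note that $\sum_iw_ip_N(t_i)q(t_i)=0$ for all polynomials $q$ of degree $<N$. The restrictions of these $q$ to the $N+1$ points form a space of dimension $N$, so the vectors in $\mathbb R^{N+1}$ that annihilate it form a line. The divided difference vector with entries $\prod_{l\ne i}(t_i-t_l)^{-1}$ lies on this line: $\sum_iq(t_i)\prod_{l\neq i}(t_i-t_l)^{-1}$ is the coefficient of $x^N$ in the Lagrange interpolation polynomial of $q$, which is $q$ itself. Hence $|w_ip_N(t_i)|=C/D_i$ with one constant $C$, that is, $w_ip_N(t_i)^2=C^2w_i^{-1}D_i^{-2}$. Summing over $i$ and using $\int p_N^2\,d\nu=1$ gives both the last formula and $C^{-2}=\sum_lw_l^{-1}D_l^{-2}$. $\square$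

Example. Start from $\frac12\delta_0+\frac12\delta_1$ and split the atom at $0$ into two equal halves at $0$ and $\varepsilon$. At the points $0,\varepsilon,1$ the weights are $\frac14,\frac14,\frac12$ and $D$ is $\varepsilon$, $\varepsilon(1-\varepsilon)$, $1-\varepsilon$. By (5) the values of $R_2$ are in the proportion $2(1-\varepsilon)^2:2:\varepsilon^2$. For $\varepsilon=0.1$ they are about $0.446$, $0.551$, $0.003$. A close pair of atoms takes nearly all of the total $1$, and the pair divides it according to its masses, as in (2). This is the general fact.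

**Lemma 2 (splitting).** Let $\nu=\sum_{i=1}^Nm_i\delta_{y_i}$ with distinct $y_i$ and $m_i>0$. Fix $j$ and $\theta\in(0,1)$. For small $\varepsilon>0$ let $\nu^\varepsilon$ be obtained from $\nu$ by replacing $m_j\delta_{y_j}$ with $(1-\theta)m_j\delta_{y_j}+\theta m_j\delta_{y_j+\varepsilon}$. Then, as $\varepsilon\downarrow0$,
$$R_N[\nu^\varepsilon](y_j+\varepsilon)\to1-\theta,\qquad R_N[\nu^\varepsilon](y_j)\to\theta.$$

**Proof.** Put $P=\prod_{i\ne j}|y_j-y_i|>0$ (with $P=1$ if $N=1$). At $y_j$ we have $D=\varepsilon P$; at $y_j+\varepsilon$ we have $D=\varepsilon\prod_{i\ne j}|y_j+\varepsilon-y_i|=\varepsilon P(1+o(1))$. At the other atoms $D$ stays bounded away from $0$. So in (5), after multiplication of numerator and denominator by $m_j\varepsilon^2P^2$, the term at $y_j+\varepsilon$ tends to $\frac1\theta$, the term at $y_j$ tends to $\frac1{1-\theta}$, and all others tend to $0$. Since $\frac1\theta+\frac1{1-\theta}=\frac1{\theta(1-\theta)}$, the ratios tend to $1-\theta$ and $\theta$. $\square$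

Lemma 2 concerns a measure with finitely many atoms, where there is no further degree. The next lemma lets us replace the atoms by anything that lives in tiny intervals with the same masses, without losing what we have gained at degree $n$.

**Lemma 3 (continuity).** (i) $\mathcal P_n$ is weakly open, and $(\nu,x)\mapsto R_n[\nu](x)$ is continuous on $\mathcal P_n\times[0,1]$.

(ii) Let $\nu=\sum_{i=1}^{n+1}w_i\delta_{y_i}$ with distinct $y_i\in[0,1)$, $w_i>0$, $\sum w_i=1$, and let $\tau>0$. For all sufficiently small $r>0$ the following holds. If $\lambda\in\mathcal P$ satisfies $\lambda([y_i,y_i+r])=w_i$ for all $i$ (these intervals being disjoint and contained in $[0,1]$), then $\lambda\in\mathcal P_n$ and $|R_n[\lambda](x)-R_n[\nu](y_i)|\le\tau$ for all $i$ and all $x\in[y_i,y_i+r]$.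

**Proof.** (i) Let $m_k=\int x^k\,d\nu$ and $D_k=\det(m_{i+j})_{0\le i,j\le k}$. This is the Gram determinant of $1,\dots,x^k$ in $L^2(\nu)$, so $D_k>0$ exactly when $\nu\in\mathcal P_k$. In particular $\nu\in\mathcal P_n$ iff $D_n>0$, and then $D_0,\dots,D_n$ are all positive. The classical determinant formula
$$p_k(x)=\frac1{\sqrt{D_{k-1}D_k}}\det\begin{pmatrix}m_0&m_1&\cdots&m_k\\ \vdots&&&\vdots\\ m_{k-1}&m_k&\cdots&m_{2k-1}\\ 1&x&\cdots&x^k\end{pmatrix},\qquad D_{-1}=1,$$
shows that $p_0,\dots,p_n$ are continuous functions of $(m_1,\dots,m_{2n},x)$ on the open set where $D_1,\dots,D_n>0$. Since $K_n\ge p_0^2=1$, the same is true of $R_n$. The moments are weakly continuous functions of $\nu$, because $x^k$ is continuous on $[0,1]$. This gives (i).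

(ii) For small $r$ the intervals are disjoint and lie in $[0,1]$. Since $\sum w_i=1$, $\lambda$ is carried by them, and
$$\Big|\int x^k\,d\lambda-\int x^k\,d\nu\Big|\le\sum_iw_i\sup_{[y_i,y_i+r]}|x^k-y_i^k|\le kr.$$
Moreover $|x-y_i|\le r$. So for small $r$ the point (moments of $\lambda$, $x$) is as close as we like to (moments of $\nu$, $y_i$), and the claim is the continuity of $R_n$, in these variables, at the $n+1$ points (moments of $\nu$, $y_i$). $\square$

## 5. Nested splittings and their limit measure

We now turn the two lemmas into a machine. It takes as input a *schedule*: for each $N\ge1$, the choice of an atom of the current measure $\nu_N$ and of a fraction $\theta_N\in(0,1)$.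

**Construction.** We define probability measures $\nu_N$ with exactly $N$ atoms $y_i^{(N)}$, and numbers $r_N>0$, such that the intervals $I_i^{(N)}=[y_i^{(N)},y_i^{(N)}+r_N]\subset[0,1)$ are disjoint. Start with $\nu_1=\delta_0$, $r_1=\frac12$. In step $N$ the scheduled atom $y$, of mass $m$, is replaced by a kept piece $(1-\theta_N)m\,\delta_y$ and a new piece $\theta_Nm\,\delta_{y+\varepsilon_N}$. This gives $\nu_{N+1}$. By Lemma 2 we can choose $0<\varepsilon_N<r_N/2$ so small that
$$\big|R_N[\nu_{N+1}](\text{new piece})-(1-\theta_N)\big|\le\tfrac1N,\qquad\big|R_N[\nu_{N+1}](\text{kept piece})-\theta_N\big|\le\tfrac1N. \tag{6}$$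
Then we choose $r_{N+1}>0$ with $r_{N+1}\le\min(2^{-N-1},r_N/2)$ and $r_{N+1}<\varepsilon_N$, so small that Lemma 3(ii) holds for $\nu_{N+1}$ with $n=N$, $\tau=\frac1N$, $r=r_{N+1}$.

The new intervals are disjoint, because $r_{N+1}<\varepsilon_N$ separates the two pieces. Each lies in the interval of its parent (or of the same unsplit atom), because $\varepsilon_N+r_{N+1}<r_N$. Also $r_N\le2^{-N}$ for all $N$.

**Lemma 4 (limit measure).** Suppose that the largest atom of $\nu_N$ has mass tending to $0$. Then $\nu_N$ converges weakly to some $\mu\in\mathcal P$ with the following properties.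

(i) $\mu(I_i^{(N)})=\nu_N(\{y_i^{(N)}\})$ for all $N,i$, and $\operatorname{supp}\mu=\bigcap_NC_N$, where $C_N=\bigcup_iI_i^{(N)}$.

(ii) $\mu$ is purely singular continuous, and $\operatorname{supp}\mu$ is infinite and has Hausdorff dimension $0$.

(iii) For $x\in\operatorname{supp}\mu$,
$$R_N[\mu](x)\ge1-\theta_N-\tfrac2N\quad\text{if }x\text{ lies in the interval }I^{(N+1)}\text{ of the new piece of step }N, \tag{7}$$
$$R_N[\mu](x)\ge\theta_N-\tfrac2N\quad\text{if }x\text{ lies in the interval }I^{(N+1)}\text{ of the kept piece of step }N. \tag{8}$$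

**Proof.**

**Step 1: convergence and the masses of the intervals.** By nesting, for $M\ge N$ the measure $\nu_M$ is carried by $C_N$ and $\nu_M(I_i^{(N)})=\nu_N(\{y_i^{(N)}\})$. If $f$ is continuous with modulus of continuity $\omega$, then $|\int f\,d\nu_M-\int f\,d\nu_N|\le\omega(r_N)\to0$. So $\int f\,d\nu_M$ is Cauchy for each $f$, and $\nu_M\to\mu\in\mathcal P$. As $I_i^{(N)}$ is closed, $\mu(I_i^{(N)})\ge\limsup_M\nu_M(I_i^{(N)})=\nu_N(\{y_i^{(N)}\})$. The intervals are disjoint and the right sides sum to $1$, so equality holds for every $i$.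

**Step 2: the support.** $C_N$ is closed with $\mu(C_N)=1$, so $\operatorname{supp}\mu\subset\bigcap_NC_N$. Conversely, a point of $\bigcap_NC_N$ lies for each $N$ in an interval of positive $\mu$-mass and length $r_N\to0$, so all its neighborhoods have positive mass. This proves (i).

**Step 3: the type of $\mu$.** Each point $x$ of $\operatorname{supp}\mu$ lies in some $I_i^{(N)}$ for every $N$, so $\mu(\{x\})$ is at most the largest mass in $\nu_N$, which tends to $0$. So $\mu$ has no atoms, and its support is infinite. The support is covered by $N$ intervals of length $r_N\le2^{-N}$, and $N2^{-sN}\to0$ for every $s>0$, so it has Hausdorff dimension $0$. In particular (take $s=1$) it is Lebesgue null, and $\mu$ is purely singular continuous.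

**Step 4: the ratios.** By (i), $\lambda=\mu$ satisfies the hypothesis of Lemma 3(ii) for $\nu_{N+1}$, with $n=N$, $\tau=\frac1N$. So $R_N[\mu](x)$ differs by at most $\frac1N$ from the value of $R_N[\nu_{N+1}]$ at the atom whose interval contains $x$. Together with (6) this gives (7) and (8). $\square$

The first schedule to try is halving: in sweep $g$ all $2^{g-1}$ atoms of mass $2^{-(g-1)}$ are split one after another with $\theta=\frac12$. Each sweep puts every $x\in\operatorname{supp}\mu$ into the interval of a new or a kept piece of some step, so by (7) and (8) every such $x$ has $R_N[\mu](x)\ge\frac12-\frac2N$ for some $N$ in each sweep. Hence $\limsup_NR_N[\mu](x)\ge\frac12$ on the whole support, and the conjecture is already false.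

But halving cannot give the value $1$ of Theorem 1. By (5), $\sum_iR_N[\nu_{N+1}](t_i)=1$. By (6) the two pieces of step $N$ take at least $1-\frac2N$ of this, so every other atom has ratio at most $\frac2N$, and the two pieces have at most $\frac12+\frac1N$. By Lemma 3(ii), $R_N[\mu]\le\max(\frac12+\frac1N,\frac2N)+\frac1N$ on the support, for every $N$. So for halving the $\limsup$ is exactly $\frac12$ at every point.

A different $\theta$ in a single split does not help either. A small $\theta$ makes the ratio $1-\theta$ at the new piece nearly $1$, but the new piece has only the fraction $\theta$ of the mass; the average of the limiting ratios over the split atom is $\theta(1-\theta)+(1-\theta)\theta=2\theta(1-\theta)\le\frac12$. At any one degree, only a small part of the mass can have a ratio near $1$. The way around this is to use many degrees: cut the atom into $k$ equal pieces by peeling them off one at a time, so that each piece gets its own degree at which its ratio is large.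

## 6. Peeling off small pieces: proof of Theorem 1

**Step 1: the schedule.** Let $k_g=4^g$, $Q_0=1$, $Q_g=k_1\cdots k_g$. Generation $g\ge1$ starts with $Q_{g-1}$ atoms of mass $1/Q_{g-1}$, treated one after another. A given atom, the pivot, undergoes $k_g-1$ consecutive steps $i=1,\dots,k_g-1$. Before step $i$ its mass is $\frac{k_g-i+1}{k_g}\cdot\frac1{Q_{g-1}}$, and in step $i$ it is split with
$$\theta=\frac1{k_g-i+1}.$$
The new piece has mass $1/Q_g$. We call it child $i$, and it is not touched again during generation $g$. The kept piece has mass $\frac{k_g-i}{k_g}\cdot\frac1{Q_{g-1}}$ and is the pivot of the next step. After step $k_g-1$ the pivot also has mass $1/Q_g$, and we call it child $k_g$. So generation $g$ ends with $Q_{g-1}k_g=Q_g$ atoms of mass $1/Q_g$. Since $\nu_N$ has $N$ atoms, all steps of generation $g$ have $N\ge Q_{g-1}$. Masses never increase, so the largest mass tends to $0$, and Lemma 4 applies. It gives a purely singular continuous $\mu$ with infinite support of Hausdorff dimension $0$.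

**Step 2: at least $\frac12$ everywhere.** Let $x\in\operatorname{supp}\mu$, and let $c_g(x)\in\{1,\dots,k_g\}$ be the label of the generation-$g$ child whose interval at the end of generation $g$ contains $x$. By nesting, that interval lies in the interval which the child had right after the step that produced it. If $c_g(x)\le k_g-1$, then (7) at the step creating this child gives some $N\ge Q_{g-1}$ with
$$R_N[\mu](x)\ge1-\frac1{k_g-c_g(x)+1}-\frac2N. \tag{9}$$
Since $k_g-c_g(x)+1\ge2$, the right side is at least $\frac12-\frac2N$. If $c_g(x)=k_g$, then $x$ lies in the interval of the kept piece of the last step $i=k_g-1$, where $\theta=\frac12$, and (8) gives $R_N[\mu](x)\ge\frac12-\frac2N$ for some $N\ge Q_{g-1}$. In both cases let $g\to\infty$: $\limsup_NR_N[\mu](x)\ge\frac12$ for every $x\in\operatorname{supp}\mu$.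

**Step 3: equal to $1$ almost everywhere.** By (9) a point does badly in generation $g$ only if its child was peeled off near the end. Such points are rare. Every child has $\mu$-mass $1/Q_g$ by Lemma 4(i), and each label occurs $Q_{g-1}$ times, so each label has $\mu$-probability $1/k_g$. Hence
$$\mu\{x:k_g-c_g(x)+1\le2^g\}=\frac{2^g}{4^g}=2^{-g},$$
which is summable. By Borel–Cantelli, for $\mu$-a.e. $x$ we have $k_g-c_g(x)+1>2^g$ for all large $g$. In particular $c_g(x)\le k_g-1$, so (9) gives $R_N[\mu](x)\ge1-2^{-g}-\frac2N$ for some $N\ge Q_{g-1}$. Thus $\limsup_NR_N[\mu](x)\ge1$, and $R_N\le1$ gives equality. $\square$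

So (3) fails at every point of $\operatorname{supp}\mu$, and the conjecture is disproved. The proof respects Theorem 4, as it must: it exhibits one bad degree per generation, so about $g$ of them below $Q_g=4^{g(g+1)/2}$, which is of order $\sqrt{\log Q_g}$.

## 7. A dense $G_\delta$ of measures: proof of Theorem 2

For integers $q\ge2$ let $U_q$ be the set of $\mu\in\mathcal P$ such that for some $M\ge q$ we have $\mu\in\mathcal P_M$ and
$$\mu\Big\{x\in[0,1]:\max_{q\le n\le M}R_n[\mu](x)>1-\tfrac1q\Big\}>1-\tfrac1q. \tag{10}$$

**Step 1: $U_q$ is open.** Let $\mu\in U_q$ with $M$. The set in braces is relatively open in $[0,1]$, so it contains a compact $F$ with $\mu(F)>1-\frac1q$. For each $x\in F$ there is $n\in[q,M]$ with $R_n[\mu](x)>1-\frac1q$. By Lemma 3(i), and since $\mathcal P_M\subset\mathcal P_n$ is open, this inequality persists for all $(\lambda,x')$ in a product of a neighborhood of $\mu$ in $\mathcal P_M$ and a relatively open neighborhood of $x$. Finitely many of the latter cover $F$. Let $V$ be their union and $W$ the intersection of the corresponding neighborhoods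 of $\mu$. Then $\max_{q\le n\le M}R_n[\lambda]>1-\frac1q$ on $V$ for all $\lambda\in W$. Moreover $\lambda\mapsto\lambda(V)$ is weakly lower semicontinuous, as $V$ is relatively open, and $\mu(V)\ge\mu(F)>1-\frac1q$. So $\lambda(V)>1-\frac1q$ for $\lambda$ near $\mu$, and such $\lambda$ in $W$ lie in $U_q$.

**Step 2: $U_q$ is dense.** Finitely supported measures with $N\ge q$ atoms, all in $[0,1)$, are dense in $\mathcal P$, so it is enough to find elements of $U_q$ arbitrarily close to such a measure $\nu$. Let $k=2q^2$. Choose $r>0$ such that the intervals of length $r$ to the right of the atoms are disjoint and contained in $[0,1)$. Now run one generation of the peeling process: each atom of $\nu$, whatever its mass, is cut into $k$ equal pieces by $k-1$ successive splittings with $\theta=\frac1{k-i+1}$, $i=1,\dots,k-1$. The step from $n$ to $n+1$ atoms, $N\le n\le Nk-1$, is done as in Section 5, with nested intervals. By Lemma 2 we make the ratio $R_n$ of the measure with $n+1$ atoms at its new piece at least $1-\theta-\frac1{5q}$, and then we take the next interval length so small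 that Lemma 3(ii) holds with $\tau=\frac1{5q}$. All later splittings take place inside these intervals, so the final measure $\nu'$ satisfies the hypothesis of Lemma 3(ii) at every step. Hence each child $i\le k-1$ has at its atom, for some $n\in[N,Nk-1]$,
$$R_n[\nu']\ge1-\frac1{k-i+1}-\frac2{5q}>1-\frac1{k-i+1}-\frac1{2q}.$$
If $k-i+1\ge2q$, the right side is at least $1-\frac1q$. In each family only the $2q-1$ children with $k-i+1\le2q-1$ are left out, so the good ones carry mass
$$1-\frac{2q-1}{k}=1-\frac{2q-1}{2q^2}>1-\frac1q .$$
As $\nu'$ has $Nk$ atoms and $n\ge N\ge q$, we get $\nu'\in U_q$ with $M=Nk-1\ge q$. Finally $|\int f\,d\nu'-\int f\,d\nu|\le\omega_f(r)$ for every continuous $f$, where $\omega_f$ is its modulus of continuity, and $r$ was as small as we like. So $\nu'$ is arbitrarily close to $\nu$.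

**Step 3: the intersection.** By Baire, $\bigcap_{q\ge2}U_q$ is a dense $G_\delta$. Let $\mu$ belong to it. It lies in $\mathcal P_M$ for arbitrarily large $M$, so its support is infinite. With $A_q=\{x:\sup_{n\ge q}R_n[\mu](x)>1-\frac1q\}$, (10) gives $\mu(A_q)>1-\frac1q$. Hence $\mu(\limsup_qA_q)\ge\limsup_q\mu(A_q)=1$. A point of $\limsup_qA_q$ has, for infinitely many $q$, some $n\ge q$ with $R_n>1-\frac1q$, so there $\limsup_nR_n=1$. $\square$

## 8. Jacobi matrices, right limits and Herglotz functions

For Theorem 3(a) we change language. Normalize $\mu$ to be a probability measure. The orthonormal polynomials satisfy $xp_{n-1}=a_np_n+b_np_{n-1}+a_{n-1}p_{n-2}$ for $n\ge1$, with $a_n>0$, $b_n\in\mathbb R$ and $p_{-1}=0$. Here $a_n=\int xp_np_{n-1}\,d\mu$ and $b_n=\int xp_{n-1}^2\,d\mu$ are bounded, as the support is compact. With $u_n=p_{n-1}(x)$ this reads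
$$(Ju)_n=a_nu_{n+1}+a_{n-1}u_{n-1}+b_nu_n=xu_n\quad(n\ge1,\ u_0=0). \tag{11}$$
Here $J$ is the bounded half-line Jacobi matrix on $\ell^2(\{1,2,\dots\})$, self-adjoint, with spectral measure $\mu$ for the vector $\delta_1$. For a spectral measure $\rho$ of a self-adjoint operator $A$ and a vector $\varphi$ we use $\langle\varphi,(A-z)^{-1}\varphi\rangle=\int\frac{d\rho(t)}{t-z}$.

**Definition 6 (right limit).** Suppose $\inf a_n>0$. A right limit $J_\infty$ of $J$ is a whole-line Jacobi matrix with coefficients $\lim_ka_{N_k+j}$, $\lim_kb_{N_k+j}$ ($j\in\mathbb Z$) for some $N_k\to\infty$ along which all these limits exist.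

By compactness every sequence $N_k\to\infty$ has a subsequence that defines a right limit. Example: let $a_n=1$ for all $n$, and $b_n=1$ if $n$ is a power of $2$, $b_n=0$ otherwise. Along $N_k=2^k$ the right limit has $a_j=1$, $b_0=1$ and $b_j=0$ for $j\ne0$.

**Definition 7 (reflectionless).** Let $J_\infty$ be a bounded whole-line Jacobi matrix with coefficients $a_j>0$, $b_j$ and $\inf a_j>0$. For $z\in\mathbb C^+=\{\operatorname{Im}z>0\}$ let $f_\pm(\cdot,z)$ be the solutions of $J_\infty f=zf$ that are square summable at $\pm\infty$, unique up to a factor, and put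
$$m_\pm(z)=\mp\frac{f_\pm(1,z)}{a_0f_\pm(0,z)}.$$
$J_\infty$ is reflectionless on a set $\Sigma$ if $m_+(t)=-\overline{m_-(t)}$ for a.e. $t\in\Sigma$, where $m_\pm(t)=\lim_{y\downarrow0}m_\pm(t+iy)$.

Example: $a_j=1$, $b_j=0$. Write $z=w+w^{-1}$ with $|w|<1$. Then $f_\pm(n,z)=w^{\pm n}$, so $m_+=-w$ and $m_-=1/w$. For $t\in(-2,2)$ the boundary value has $|w|=1$, and $-\overline{m_-}=-\overline{1/w}=-w=m_+$. So this matrix is reflectionless on $(-2,2)$.

The following theorem is quoted from C. Remling, "The absolutely continuous spectrum of Jacobi matrices", Ann. of Math. 174 (2011), Theorem 1.4.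

**Remling's theorem.** In the notation of Theorem 3, every right limit of $J$ is reflectionless on $\Sigma$.

**Definition 8 (Herglotz function).** An analytic $F:\mathbb C^+\to\mathbb C^+$ is a Herglotz function.

For a.e. $t\in\mathbb R$ it has a finite nonzero boundary value $F(t)=\lim_{y\downarrow0}F(t+iy)$. If $F$ is Herglotz, so is $-1/F$. Since $0<\operatorname{Im}\log F=\arg F<\pi$, the function $\log F$ is Herglotz with bounded imaginary part, and its Herglotz representation takes the form (Aronszajn–Donoghue)
$$\log F(z)=\kappa_0+\int_{\mathbb R}\Big(\frac1{t-z}-\frac t{1+t^2}\Big)\xi(t)\,dt,\qquad\xi(t)=\frac1\pi\lim_{y\downarrow0}\arg F(t+iy)\in[0,1], \tag{12}$$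
with a constant $\kappa_0\in\mathbb R$.

Two examples will guide us. The function $F(z)=-1/z$ has a pole at $0$; its argument is $0$ to the left of $0$ and $\pi$ to the right, so $\xi=\mathbf 1_{(0,\infty)}$. The constant $F(z)=i$ has $\xi=\frac12$ everywhere, and no pole. The idea of the proof is a conflict between these two pictures. Failure of the Nevai condition at $x_0$ will produce a Herglotz function $H$ that is at least $C/y$ at $x_0+iy$, as at a pole, which forces $\xi$ to be close to a step from $0$ to $1$ at $x_0$. Reflectionlessness forces $\xi=\frac12$ on $\Sigma$. The two are compatible only if $\Sigma$ is thin near $x_0$, and (12) measures how thin.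

Both half-lines are needed here. From the left half-line alone we shall get an eigenvalue at $x_0$ of a half-line operator, and that by itself contradicts nothing: normalized Lebesgue measure on $[-1,1]$ plus an atom at $0$ is, after normalization, the spectral measure of a bounded half-line Jacobi matrix with an eigenvalue in the middle of its absolutely continuous spectrum.

## 9. Poles against reflectionlessness: proof of Theorem 3(a)

If $|\Sigma|=0$ the integral in (a) is $0$, so we assume $|\Sigma|>0$.

**Step 1: $\inf a_n>0$.** This is needed for right limits. Suppose not. Since all $a_n>0$, there are $n_1<n_2<\dots$ with $\sum_la_{n_l}<\infty$. Replacing these $a_{n_l}$ by $0$ is a trace class perturbation, and the result is a direct sum of finite matrices, which has no absolutely continuous spectrum. By the Kato–Rosenblum theorem, $J$ has none either. But its spectral measure $\mu$ has a nonzero absolutely continuous part, since $|\Sigma|>0$: a contradiction.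

From now on suppose that the Nevai condition fails at $x_0\in\mathbb R$. We show that $\int_{\Sigma\cap(x_0-1,x_0+1)}\frac{dt}{|t-x_0|}<\infty$.

**Step 2: a right limit with a solution that is square summable on the left.** Let $u_j=p_{j-1}(x_0)$. Since $R_n(x_0)\not\to0$, there are $c>0$ and $N_k\to\infty$ with $u_{N_k}^2\ge c\sum_{1\le j\le N_k}u_j^2$; in particular $u_{N_k}\ne0$. Seen from $N_k$, the solution to the left has norm at most $c^{-1/2}|u_{N_k}|$. So for $j\le0$ the quotients $u_{N_k+j}/u_{N_k}$ (defined once $N_k+j\ge1$) are bounded by $c^{-1/2}$. Pass to a subsequence along which the shifted coefficients converge to those of a right limit $J_\infty$, now denoted $a_j,b_j$ with $j\in\mathbb Z$, and $u_{N_k+j}/u_{N_k}\to v_j$ for each $j\le0$. Then $v_0=1$, $\sum_{j\le0}v_j^2\le1/c$ by Fatou, and (11) passes to the limit: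
$$a_jv_{j+1}+a_{j-1}v_{j-1}+b_jv_j=x_0v_j\qquad(j\le-1).$$
Define $v_1$ by this equation at $j=0$, and put $s=v_1/a_0\in\mathbb R$.

**Step 3: an eigenvalue at $x_0$.** Let $J^s$ be the bounded self-adjoint Jacobi operator on $\ell^2(\{\dots,-1,0\})$ with the coefficients of $J_\infty$, except that $b_0$ is replaced by $b_0+a_0^2s=b_0+a_0v_1$. At the site $0$ we have, with $v_0=1$, $(J^sv)_0=a_{-1}v_{-1}+(b_0+a_0v_1)v_0=x_0v_0$. So $J^sv=x_0v$ with $v\in\ell^2$. The corresponding eigenspace is one-dimensional, since the recurrence determines an eigenvector from its value at $0$. So the spectral measure $\rho$ of $(J^s,\delta_0)$ satisfies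
$$\rho(\{x_0\})=\frac{v_0^2}{\sum_{j\le0}v_j^2}>0.$$

**Step 4: the Herglotz functions $G_\pm$.** We express this eigenvalue through $m_-$. Let $z\in\mathbb C^+$. The sequence $(J^s-z)^{-1}\delta_0$ is nonzero, square summable, and solves the equation of $J_\infty$ at all sites $j\le-1$. So it equals $\kappa f_-(\cdot,z)|_{j\le0}$ with some $\kappa\ne0$. Indeed solutions square summable at $-\infty$ form a line: for two independent solutions $f,g$ the Wronskian $a_n(f_{n+1}g_n-f_ng_{n+1})$ is a nonzero constant, while it would tend to $0$ if both were square summable. Also $f_-(0,z)\ne0$. Otherwise $f_-$ on $j\le-1$ would be an eigenvector, with the nonreal eigenvalue $z$, of the self-adjoint restriction of $J_\infty$ to $\{j\le-1\}$, hence zero, and then $f_-\equiv0$.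

At the site $0$ the equation of $J_\infty$ says $a_{-1}f_-(-1)+(b_0-z)f_-(0)=-a_0f_-(1)$, so $(J^s-z)\kappa f_-=\delta_0$ reads $\kappa\big(-a_0f_-(1)+a_0^2sf_-(0)\big)=1$. Since $m_-=f_-(1)/(a_0f_-(0))$, we get
$$\langle\delta_0,(J^s-z)^{-1}\delta_0\rangle=\kappa f_-(0)=\frac1{a_0^2(s-m_-(z))},$$
that is,
$$G_-(z):=-\frac1{m_-(z)-s}=a_0^2\int\frac{d\rho(t)}{t-z}. \tag{13}$$
So $\operatorname{Im}G_->0$, hence $\operatorname{Im}m_->0$ on $\mathbb C^+$. The eigenvalue gives, for all $y>0$,
$$y\operatorname{Im}G_-(x_0+iy)=a_0^2\int\frac{y^2\,d\rho(t)}{(t-x_0)^2+y^2}\ge C:=a_0^2\rho(\{x_0\})>0. \tag{14}$$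

On the right, let $J_+$ be the restriction of $J_\infty$ to $\ell^2(\{1,2,\dots\})$. Then $(J_+-z)f_+|_{j\ge1}=-a_0f_+(0)\delta_1$, where $f_+(0)\ne0$ for the same reason as above. So $\langle\delta_1,(J_+-z)^{-1}\delta_1\rangle=-\frac{f_+(1)}{a_0f_+(0)}=m_+(z)$, and $\operatorname{Im}m_+>0$. Put
$$G_+=-\frac1{m_++s},\qquad H=G_++G_-.$$
As $s$ is real, $G_+$ is Herglotz, and so is $H$.

**Step 5: $H$ is purely imaginary on $\Sigma$.** By Remling's theorem $m_+(t)=-\overline{m_-(t)}$ for a.e. $t\in\Sigma$. All boundary values involved are finite and nonzero for a.e. $t$, so for a.e. $t\in\Sigma$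
$$G_+(t)=-\frac1{-\overline{m_-(t)}+s}=\frac1{\overline{m_-(t)-s}}=-\overline{G_-(t)},\qquad H(t)=2i\operatorname{Im}G_-(t)\in i(0,\infty).$$
In (12) for $F=H$ we therefore have $\xi=\frac12$ a.e. on $\Sigma$.

**Step 6: the size of $H$ near $x_0$, computed from $\xi$.** Take real parts in (12) at $z=x_0+iy$, $0<y<1$, and write $t=x_0+\sigma$, so that $\operatorname{Re}\frac1{t-z}=\frac\sigma{\sigma^2+y^2}$. First we dispose of everything away from $x_0$. For $|\sigma|\ge1$,
$$\frac\sigma{\sigma^2+y^2}-\frac t{1+t^2}=-\frac{y^2}{\sigma(\sigma^2+y^2)}+\frac{1+tx_0}{\sigma(1+t^2)}.$$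
This follows by inserting $\frac1\sigma$ between the two terms and using $1+t^2-t\sigma=1+tx_0$. The first term on the right is at most $|\sigma|^{-3}$ in absolute value. In the second, $\frac{|1+tx_0|}{1+t^2}\le\frac{\mathrm{const}}{1+|t|}$ and $|\sigma|\le(1+|x_0|)(1+|t|)$. So the sum is $O(\sigma^{-2})$ uniformly in $y$. For $|\sigma|<1$ the term $t/(1+t^2)$ is bounded. As $0\le\xi\le1$, there is a constant $A$ independent of $y$ with
$$\log|H(x_0+iy)|\le A+\int_{-1}^1\frac\sigma{\sigma^2+y^2}\,\xi(x_0+\sigma)\,d\sigma.$$
Now compare $\xi$ with the step function. Let $\eta(\sigma)=1-\xi(x_0+\sigma)$ for $\sigma>0$ and $\eta(\sigma)=\xi(x_0+\sigma)$ for $\sigma<0$, so that $\eta\ge0$. Then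
$$\log|H(x_0+iy)|\le A+\int_0^1\frac{\sigma\,d\sigma}{\sigma^2+y^2}-\int_{-1}^1\frac{|\sigma|}{\sigma^2+y^2}\,\eta(\sigma)\,d\sigma, \tag{15}$$
and the middle integral is $\frac12\log\frac{1+y^2}{y^2}\le\log\frac1y+\frac12\log2$.

**Step 7: comparison with the pole.** By (14), $y|H(x_0+iy)|\ge y\operatorname{Im}H(x_0+iy)\ge y\operatorname{Im}G_-(x_0+iy)\ge C$, so $\log|H(x_0+iy)|\ge\log C+\log\frac1y$. Insert this in (15); the terms $\log\frac1y$ cancel:
$$\int_{-1}^1\frac{|\sigma|}{\sigma^2+y^2}\,\eta(\sigma)\,d\sigma\le A+\tfrac12\log2-\log C.$$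
As $y\downarrow0$ the integrand increases to $\eta(\sigma)/|\sigma|$, so monotone convergence gives $\int_{-1}^1\eta(\sigma)\frac{d\sigma}{|\sigma|}<\infty$. By Step 5, $\eta(\sigma)=\frac12$ for a.e. $\sigma$ with $x_0+\sigma\in\Sigma$, on either side of $0$. Hence $\int_{\Sigma\cap(x_0-1,x_0+1)}\frac{dt}{|t-x_0|}<\infty$. This proves the main assertion of (a).

**Step 8: positive upper density.** Suppose $\Sigma$ has positive upper density at $x$: there are $\delta>0$ and $\varepsilon_k\downarrow0$, $\varepsilon_k<1$, with $|\Sigma\cap(x-\varepsilon_k,x+\varepsilon_k)|\ge2\delta\varepsilon_k$. Thin out the sequence so that $\varepsilon_{k+1}<\delta\varepsilon_k/2$. Then the annuli $\{\delta\varepsilon_k/2<|t-x|<\varepsilon_k\}$ are disjoint. Each contains at least $2\delta\varepsilon_k-\delta\varepsilon_k=\delta\varepsilon_k$ of $\Sigma$, where $\frac1{|t-x|}\ge\frac1{\varepsilon_k}$, so each contributes at least $\delta$ to $\int_{\Sigma\cap(x-1,x+1)}\frac{dt}{|t-x|}$. The integral is infinite, and the Nevai condition holds at $x$. By Lebesgue's density theorem this applies at a.e.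 $x\in\Sigma$, that is, for $\mu_{ac}$-a.e. $x$. $\square$

The integral condition reaches further than density. If, near $0$, $\Sigma$ is the union of the intervals $\big(2^{-k},2^{-k}(1+\frac1k)\big)$, $k\ge2$, then for $2^{-k}\le\varepsilon<2^{1-k}$ we have $|\Sigma\cap(-\varepsilon,\varepsilon)|\le\sum_{j\ge k}\frac{2^{-j}}j\le\frac{2^{1-k}}k\le\frac{2\varepsilon}k$, so $\Sigma$ has density $0$ at $0$. But each interval contributes at least $\frac{2^{-k}/k}{2^{1-k}}=\frac1{2k}$ to $\int_\Sigma\frac{dt}{|t|}$, which is therefore infinite.

**Corollary.** If $\mu$ is compactly supported with infinite support and the Nevai condition fails $\mu$-a.e., then $\mu$ is purely singular continuous. This applies to every measure in the dense $G_\delta$ of Theorem 2.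

**Proof.** Let $B$ be the set where the condition fails, so $\mu(B^c)=0$. By Theorem 3(a), $\mu_{ac}(B)=0$, and by Theorem 3(b) no atom lies in $B$, so $\mu_{pp}(B)=0$. Since also $\mu_{ac}(B^c)=\mu_{pp}(B^c)=0$, both parts vanish. $\square$
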